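# Retracts, differences and coefficients in the Bohr topology of bounded groups

All groups are abelian. For $n\ge 2$ and a cardinal $\kappa$, write $\mathbb V_n^\kappa=\bigoplus_\kappa \mathbb Z_n$ for the direct sum of $\kappa$ copies of $\mathbb Z_n=\mathbb Z/n\mathbb Z$. A group $G$ is *bounded* if $NG=0$ for some $N\ge 1$. Natural numbers start at $0$, and $\omega$ is both the set of natural numbers and the first infinite cardinal.

## 1. Homomorphic retracts of sums of cyclic groups

Before any topology, here is an algebraic question. When do homomorphisms $j:\mathbb V_{p^k}^\kappa\to G$ and $r:G\to\mathbb V_{p^k}^\kappa$ with $r\circ j=\mathrm{id}$ exist, if $G$ is bounded?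

By the Prüfer–Baer theorem, a bounded group is a direct sum of cyclic groups of prime power order. For a prime $p$ and $k\ge1$ let $f_{p,k}(G)$ be the number of summands isomorphic to $\mathbb Z_{p^k}$. This number does not depend on the decomposition, because
$$f_{p,k}(G)=\dim_{\mathbb F_p}\,(p^{k-1}G)[p]\,/\,(p^kG)[p], \tag{1}$$
where $H[p]=\{x\in H: px=0\}$. Both sides of (1) are additive over direct sums, so it is enough to check a single summand. For $\mathbb Z_{\ell^l}$ with $\ell\ne p$ prime the right side is $0$. For $\mathbb Z_{p^l}$, the group $(p^{i}\mathbb Z_{p^l})[p]$ has order $p$ if $i<l$ and is $0$ if $i\ge l$, so the quotient has dimension $1$ exactly when $k-1<l\le k$, that is, $l=k$. For example, $f_{2,1}(\mathbb V_2^\omega\times\mathbb V_4^\omega)=f_{2,2}(\mathbb V_2^\omega\times\mathbb V_4^\omega)=\omega$, while $f_{2,1}(\mathbb V_4^\omega)=0$.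

**Lemma 1 (torsion away from level $k$).** Let $q=p^k$ and let $G'$ be a direct sum of cyclic groups of prime power orders different from $p^k$. If $y\in G'$ and $qy=0$, then
$$y=u+pg\qquad\text{with } u,g\in G',\quad p^{k-1}u=0. \tag{2}$$

*Proof.* Look at one component of $y$, in a summand $\mathbb Z_{\ell^l}$; only finitely many components are nonzero. If $\ell\neq p$, the component is $0$, since $q$ is invertible mod $\ell^l$. If $\ell=p$ and $l>k$, the component is killed by $p^k$, so it lies in $p^{l-k}\mathbb Z_{p^l}\subseteq p\,\mathbb Z_{p^l}$; put it into $pg$. If $\ell=p$ and $l<k$, the component is killed by $p^l$, hence by $p^{k-1}$; put it into $u$. The case $l=k$ is excluded. $\square$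

For $G'=\mathbb V_4^\omega$ and $q=2$ this says that every element of order at most $2$ has the form $2g$ (here $u=0$).

**Proposition 2 (the linear case).** Let $G$ be bounded, $q=p^k$, $\kappa$ infinite. If there are homomorphisms $j:\mathbb V_q^\kappa\to G$ and $r:G\to\mathbb V_q^\kappa$ with $r\circ j=\mathrm{id}$, then $f_{p,k}(G)\ge\kappa$.

*Proof.* One can say $G=j(\mathbb V_q^\kappa)\oplus\ker r$ and be done, but we want a proof whose parts can be replaced one by one. Let $\lambda=f_{p,k}(G)$ and write $G=G_1\oplus G'$ with $G_1\cong\bigoplus_\lambda\mathbb Z_q$ and $G'$ as in Lemma 1. Let $(e_\xi)_{\xi<\kappa}$ be the standard basis of $\mathbb V_q^\kappa$, and write $j(e_\xi)=v_\xi+y_\xi$ with $v_\xi\in G_1$, $y_\xi\in G'$. Since $j$ is additive, $q\,j(e_\xi)=0$, so $qy_\xi=0$ and $y_\xi=u_\xi+pg_\xi$ as in (2). Since $r$ is additive, $p^{k-1}r(u_\xi)=0$, and an element of $\mathbb V_{p^k}^\kappa$ killed by $p^{k-1}$ lies in $p\mathbb V_q^\kappa$. Also $r(pg_\xi)=p\,r(g_\xi)\in p\mathbb V_q^\kappa$. Hence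
$$e_\xi=r(j(e_\xi))\equiv r(v_\xi)\pmod{p\mathbb V_q^\kappa}.$$
The $e_\xi$ are pairwise distinct mod $p\mathbb V_q^\kappa$, so the $v_\xi$ are pairwise distinct and $|G_1|\ge\kappa$. If $\lambda<\kappa$, then $G_1$ is finite or $|G_1|=\lambda$, so $|G_1|<\kappa$. Therefore $\lambda\ge\kappa$. $\square$

In the smallest example, $j:\mathbb V_2^\omega\to\mathbb V_4^\omega$ has image in $2\mathbb V_4^\omega$, and $r:\mathbb V_4^\omega\to\mathbb V_2^\omega$ kills $2\mathbb V_4^\omega$. So $r\circ j=0$.

Now suppose that $j$ and $r$ are only *continuous*, for a topology to be defined in a moment. Everything above used additivity: to get $qy_\xi=0$, to get $p^{k-1}r(u_\xi)=0$, and to get $r(pg_\xi)=p\,r(g_\xi)$. The lecture is about what can be put in the place of these three equations.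

## 2. The Bohr topology and the two questions

**Definition.** Let $\mathbb T=\mathbb R/\mathbb Z$. A *character* of $G$ is a homomorphism $G\to\mathbb T$. The *Bohr topology* of $G$ is the weakest topology that makes all characters continuous; $G^\#$ is $G$ with this topology.

**(F1)** *If $G$ is bounded, the cosets of finite-index subgroups form a base of $G^\#$.* Let $NG=0$. A basic neighborhood of $0$ contains a finite intersection of kernels of characters. Each character has image in $\frac1N\mathbb Z/\mathbb Z$, so each kernel has finite index, and so has the intersection. Conversely, let $G/K$ be finite. The characters of a finite group separate its points, so $K$ is an intersection of finitely many kernels of characters with finite image. Such a kernel is the preimage of a small neighborhood of $0\in\mathbb T$, hence open. So $K$ is open. Translations are homeomorphisms, since $\chi(x+g)=\chi(x)+\chi(g)$, and the statement follows.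

**(F2)** *Homomorphisms are Bohr-continuous, and translations are homeomorphisms. If $H\le G$, then $G^\#$ induces on $H$ the topology of $H^\#$.* If $\varphi:G\to H$ is a homomorphism and $\chi$ a character of $H$, then $\chi\circ\varphi$ is a character of $G$; this gives continuity. The subspace topology on $H$ is the weakest one making the restrictions of characters of $G$ continuous. Since $\mathbb T$ is divisible, every character of $H$ extends to $G$, so these restrictions are all the characters of $H$. *Consequence:* if $G$ is bounded and $L\le H$ has finite index, there is a finite-index $K\le G$ with $K\cap H\subseteq L$.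

**(F3)** *$(G\times H)^\#=G^\#\times H^\#$, and finite groups are discrete.* A character of $G\times H$ is $(g,h)\mapsto\chi_1(g)+\chi_2(h)$ with characters $\chi_1,\chi_2$, and conversely $\chi_1$ and $\chi_2$ composed with the projections are characters; so the two topologies agree. In a finite group $\{0\}$ has finite index, so it is open by (F1).

We use one pigeonhole constantly. *Thinning* means passing to an infinite subset of the index set. If $K\le G$ has finite index and $(x_a)_{a\in A}$ is a sequence in $G$ with $A$ infinite, then thinning makes $x_a$ constant mod $K$.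

As an example take $\mathbb V_n^\omega$ with standard basis $(e_a)$. Every infinite $A\subseteq\omega$ and every neighborhood of $0$ admit $a<b$ in $A$ with $e_a-e_b$ in that neighborhood: the neighborhood contains a finite-index $L$, and two of the $e_a$, $a\in A$, agree mod $L$. On the other hand the $e_a$ themselves stay away from $0$: the kernel of $x\mapsto\sum_ix_i\in\mathbb Z_n$ is open and contains no $e_a$.

**Definition.** Groups $G,H$ are *Bohr-homeomorphic* if $G^\#\cong H^\#$ as spaces. They are *weakly Bohr-homeomorphic* if each of $G^\#,H^\#$ is homeomorphic to a subspace of the other. They are *weakly isomorphic* if each is isomorphic to a subgroup of the other.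

By (F2), weakly isomorphic groups are weakly Bohr-homeomorphic. The basic example is the pair $\mathbb V_4^\omega$, $\mathbb V_2^\omega\times\mathbb V_4^\omega$: the first is a subgroup of the second, and the second embeds in $\mathbb V_4^\omega\times\mathbb V_4^\omega\cong\mathbb V_4^\omega$. The source document of the problem is "UNIVERSIDAD COMPLUTENSE DE MADRID", http://www.mat.ucm.es/%7Epeinador/ElenaMartinPeinador/docs/Trabajo_Tesis_Dirigidas/TesisLLeo.pdf, and the problem is this.

1. (a) Are $\mathbb V_4^\omega$ and $\mathbb V_2^\omega\times\mathbb V_4^\omega$ Bohr-homeomorphic?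
2. (b) Are weakly Bohr-homeomorphic bounded groups always Bohr-homeomorphic?

Both answers are no.

## 3. The retract theorem and the classification

A subspace $Y$ of a space $X$ is a *retract* if there is a continuous $X\to Y$ that is the identity on $Y$. For instance, a direct summand $H$ of $G$ gives a retract of $G^\#$: by (F2), $H$ carries its own Bohr topology and the projection is continuous.

**Theorem A.** Let $G$ be bounded, $p$ prime, $k\ge 1$, $\kappa$ an infinite cardinal. The following are equivalent:

1. (i) $(\mathbb V_{p^k}^\kappa)^\#$ is homeomorphic to a retract of $G^\#$;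
2. (ii) there are continuous $j:(\mathbb V_{p^k}^\kappa)^\#\to G^\#$ and $r:G^\#\to(\mathbb V_{p^k}^\kappa)^\#$ with $r\circ j=\mathrm{id}$;
3. (iii) $f_{p,k}(G)\ge\kappa$, i.e. $\mathbb V_{p^k}^\kappa$ is isomorphic to a direct summand of $G$.

**Corollary B.** $\mathbb V_4^\omega$ and $\mathbb V_2^\omega\times\mathbb V_4^\omega$ are not Bohr-homeomorphic. Hence weakly Bohr-homeomorphic bounded groups need not be Bohr-homeomorphic.

*Proof from Theorem A.* $(\mathbb V_2^\omega)^\#$ is homeomorphic to a retract of $(\mathbb V_2^\omega\times\mathbb V_4^\omega)^\#$, because $\mathbb V_2^\omega$ is a direct summand. It is not homeomorphic to a retract of $(\mathbb V_4^\omega)^\#$, because $f_{2,1}(\mathbb V_4^\omega)=0$. So the two spaces are not homeomorphic. The groups are bounded and weakly isomorphic, hence weakly Bohr-homeomorphic. $\square$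

**Theorem C (classification).** For infinite bounded groups $G,H$ the following are equivalent:

1. $G$ and $H$ are Bohr-homeomorphic;
2. each of $G^\#,H^\#$ is homeomorphic to a retract of the other;
3. for all $(p,k)$: $f_{p,k}(G)=f_{p,k}(H)$, or both are finite;
4. $G\cong S\times F_1$ and $H\cong S\times F_2$ for some group $S$ and finite $F_1,F_2$;
5. $G$ and $H$ have isomorphic finite-index subgroups.

(Finite groups are discrete, so they are Bohr-homeomorphic if and only if they have equal cardinality.) For example, by condition 4, $\mathbb V_2^n\times\mathbb V_4^\omega$ is Bohr-homeomorphic to $\mathbb V_4^\omega$ for every finite $n$. For infinite $\lambda\le\kappa$ the groups $\mathbb V_4^\kappa$ and $\mathbb V_2^\lambda\times\mathbb V_4^\kappa$ are weakly isomorphic, since $\mathbb V_4^\lambda\times\mathbb V_4^\kappa\cong\mathbb V_4^\kappa$. They are not Bohr-homeomorphic, since $f_{2,1}$ is $0$ for one and $\lambda$ for the other.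

## 4. Bohr-continuous maps that are far from additive

The finite exceptions in condition 3 come from a homeomorphism that no homomorphism could give.

**Lemma 3.** Let $V=\mathbb V_q^\omega$ with $q=p^k$. Then $V^\#\cong\omega\times V^\#$ with $\omega$ discrete, and $V^\#\cong F\times V^\#$ for every nonempty finite discrete $F$.

*Proof.* Let $(\mathbf e_i)$ be the standard basis and $\sigma(x)=\sum_ix_i\in\mathbb Z_q$, a homomorphism. Then $V$ is the disjoint union of the following sets:

* the $q-1$ cosets $\{\sigma=c\}$, $c\neq1$, of $\ker\sigma$;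
* for $n\in\omega$ and $0\ne c\in\mathbb Z_q$, the set $\{x:\sigma(x)=1,\ x_i=0\ (i<n),\ x_n=c\}$.

The sets of the second kind cover $\{\sigma=1\}$, because every $x$ with $\sigma(x)=1$ is nonzero and has a first nonzero coordinate. Each of them is nonempty (take $x_n=c$, $x_{n+1}=1-c$, other coordinates $0$), so it is a coset of
$$L_n=\{x:\sigma(x)=0,\ x_i=0\ (i\le n)\},$$
which has finite index. So all pieces are open by (F1). The subgroups are all isomorphic to $V$: the elements $\mathbf e_i-\mathbf e_{i+1}$ with $i\ge0$ form a basis of $\ker\sigma$ over $\mathbb Z_q$, and those with $i>n$ form a basis of $L_n$. Indeed, if $\sigma(x)=0$ then $x=\sum_is_i(\mathbf e_i-\mathbf e_{i+1})$ with $s_i=x_0+\dots+x_i$, a finite sum since $s_i=0$ for large $i$; the coefficients are determined by $x$; and if $x_i=0$ for $i\le n$, then $s_i=0$ for $i\le n$. By (F2) each piece is homeomorphic to $V^\#$. A partition into open sets is a topological sum, and there are countably infinitely many pieces, so $V^\#\cong\omega\times V^\#$. Finally $F\times V^\#\cong F\times\omega\times V^\#\cong\omega\times V^\#\cong V^\#$.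 $\square$

The first approach to Theorem A that one would try is to find a finite-index subgroup on which a continuous map fixing $0$ is additive, and to run Proposition 2 there. No such subgroup need exist, even for a homeomorphism. Let $V=\mathbb V_4^\omega$ with standard basis $(e_a)$. For $x\neq0$ let $n(x)$ be the position of its first nonzero coordinate. Put
$$f(0)=0,\qquad f(x)=(-1)^{n(x)}x\quad(x\ne0).$$

*The map $f$ is continuous.* Near $x\ne0$, on the open set $\{z: z_i=x_i \text{ for } i\le n(x)\}$, it is $z\mapsto(-1)^{n(x)}z$. At $0$, every subgroup $K$ satisfies $f(K)\subseteq K$. Since $n(-x)=n(x)$, we have $f\circ f=\mathrm{id}$, so $f$ is a homeomorphism and $j=r=f$ is a pair as in Theorem A(ii).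

*The map $f$ is not additive on any finite-index $K$.* By pigeonhole there are even $a<b$ with $x=e_a-e_b\in K$, and odd $c<d$ with $c>a$ and $y=e_c-e_d\in K$. Then $n(x+y)=n(x)=a$, so $f(x+y)=x+y$, while $f(x)+f(y)=x-y$. These differ because $2y\neq0$.

The example also suggests what can be saved. For $a<b$ we have $f(e_a-e_b)=(-1)^a(e_a-e_b)$. On the even integers this is $y_a-y_b$ with $y_a=e_a$, and on the odd integers it is $y_a-y_b$ with $y_a=-e_a$. On all of $\omega$ it is not of this form: with $D(a,b)=f(e_a-e_b)$, the identity $D(0,1)+D(1,2)=D(0,2)$ would read $e_0-2e_1+e_2=e_0-e_2$. So we should look only at differences of basis vectors, and only after thinning. Differences are also the natural objects: continuity at $0$ says something about $e_a-e_b$ for many pairs, and nothing about a single $e_a$.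

## 5. Functions of pairs that become differences

Let $G$ be bounded and $D:\{(a,b):a<b<\omega\}\to G$. Consider the property

> $(*)$ for every infinite $A\subseteq\omega$ and every finite-index $K\le G$ there are $a<b$ in $A$ with $D(a,b)\in K$.

If $j:(\mathbb V_n^\omega)^\#\to G^\#$ is continuous with $j(0)=0$, then $D(a,b)=j(e_a-e_b)$ has $(*)$: continuity at $0$ gives a finite-index $L$ with $j(L)\subseteq K$, and some $e_a-e_b$ with $a<b$ in $A$ lies in $L$. The function $D(a,b)=e_b$ with values in $\mathbb V_n^\omega$ does not have $(*)$; take for $K$ the kernel of the coordinate sum.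

**Lemma 4 (differences).** If $(*)$ holds, there are an infinite $A\subseteq\omega$ and $y_a\in G$ $(a\in A)$ with $D(a,b)=y_a-y_b$ for all $a<b$ in $A$.

The idea is to attach to each $a$ a "limit" $d_a$ of $D(a,c)$ as $c$ grows, in an ultrapower. If $D(a,c)=y_a-y_c$, then $d_a$ is the constant $y_a$ minus an object independent of $a$, so all $d_a$ agree up to constants. Conversely, if they do not agree up to constants on a large set, there is enough linear independence to build a character that violates $(*)$.

**Step 1: vector spaces.** *This step proves the lemma when $G=V$ is a vector space over $\mathbb F_\ell$, $\ell$ prime.* Fix a nonprincipal ultrafilter $\mathcal U$ on $\omega$; its members are infinite, and if a finite union of sets is in $\mathcal U$, then one of the sets is. Let $V^*=V^\omega/\mathcal U$ be the vector space of sequences modulo those that vanish on a set in $\mathcal U$. Constant sequences embed $V$ in $V^*$. Let $d_a=[c\mapsto D(a,c)]\in V^*$; the sequence is defined for $c>a$, hence on a set in $\mathcal U$. For a coset $\xi\in V^*/V$ let $B_\xi=\{a:d_a\in\xi\}$.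

*Case I: no $B_\xi$ is in $\mathcal U$.* We choose $a_0<a_1<\cdots$ such that for all $n$ the elements $d_{a_0},\dots,d_{a_n}$ are linearly independent modulo $V$, and such that for $n\ge1$ the vectors $D(a_i,a_n)$, $i<n$, are linearly independent modulo
$$W_n=\mathrm{span}\{D(a_i,a_k):i<k<n\}.$$
For $a_0$ take any $a$ with $d_a\notin V$; one exists, since $\{a:d_a\in V\}$ is one of the $B_\xi$. Let $n\ge1$ and let $a_i$ be given for $i<n$. For $0\ne(\lambda_i)\in\mathbb F_\ell^n$ and $w\in W_n$, the set $\{c:\sum_{i<n}\lambda_iD(a_i,c)=w\}$ is not in $\mathcal U$, because $\sum\lambda_id_{a_i}\notin V$. There are finitely many pairs $(\lambda,w)$, as $W_n$ is finite. Also $\{a:d_a\in V+\mathrm{span}(d_{a_i})_{i<n}\}$ is a union of finitely many $B_\xi$, one for each element of the span modulo $V$, so it is not in $\mathcal U$. So the union of all these exceptional sets is not in $\mathcal U$, its complement is in $\mathcal U$, hence infinite, and any $a_n>a_{n-1}$ in the complement works.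

All $D(a_i,a_k)$, $i<k$, are now linearly independent: in a nontrivial relation let $k$ be the largest second index with a nonzero coefficient; then the vectors $D(a_i,a_k)$, $i<k$, are dependent modulo $W_k$, a contradiction. So some linear $\chi:V\to\mathbb F_\ell$ takes the value $1$ on all of them. This contradicts $(*)$ for $\{a_n:n\in\omega\}$ and the finite-index subgroup $K=\ker\chi$.

*Case II: some $B=B_\xi$ is in $\mathcal U$.* Fix $b_0\in B$. For $a\in B$ there is $w_a\in V$ with $d_a=d_{b_0}+w_a$, so
$$C_a=\{c>\max(a,b_0):D(a,c)=D(b_0,c)+w_a\}\in\mathcal U.$$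
Choose $b_0<a_0<a_1<\cdots$ in $B$ with $a_n\in\bigcap_{i<n}C_{a_i}$, and let $A=\{a_n:n\in\omega\}$. With $z_c=D(b_0,c)$ we get $D(a,b)=w_a+z_b$ for $a<b$ in $A$. Put $u_a=w_a+z_a$. Then
$$D(a,b)=w_a-w_b+u_b\qquad(a<b\text{ in }A).$$
If $u_a=0$ for infinitely many $a\in A$, restrict to these and put $y_a=w_a$; we are done.

Otherwise, after thinning, all $u_a$ are nonzero. If some value is taken infinitely often, thin so that $u$ is a nonzero constant. If not, $\{u_a\}$ is an infinite set of vectors over a finite field; finitely many vectors span a finite set, so it contains an infinite independent set, and we thin so that $(u_a)$ is linearly independent. In both cases there is a linear $\chi:V\to\mathbb F_\ell$ with $\chi(u_a)=1$ for all $a$. Thin so that $\chi(w_a)$ is constant. Then $\chi(D(a,b))=1$ for all $a<b$, contradicting $(*)$ for $\ker\chi$.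

**Step 2: bounded groups.** *This step lifts the result from vector spaces by induction on $N$ with $NG=0$.* For $N=1$ the group is $0$. Let $N>1$ and let $\ell$ be a prime dividing $N$. Property $(*)$ passes to $G/\ell G$, because finite-index subgroups of $G/\ell G$ pull back to finite-index subgroups of $G$. By Step 1 there are an infinite set, which we rename $\omega$ in increasing order, and $y_a\in G$ with
$$D'(a,b):=D(a,b)-(y_a-y_b)\in\ell G\qquad(a<b).$$
We check $(*)$ for $D'$ in $\ell G$. Let $A'$ be infinite and $L\le\ell G$ of finite index. By (F2) there is a finite-index $K\le G$ with $K\cap\ell G\subseteq L$. Thin $A'$ so that $y_a$ is constant mod $K$, and by $(*)$ choose $a<b$ in $A'$ with $D(a,b)\in K$. Then $D'(a,b)\in K\cap\ell G\subseteq L$. Since $(N/\ell)\,\ell G=0$, induction gives $D'(a,b)=y'_a-y'_b$ on an infinite set. There $D(a,b)=(y_a+y_a')-(y_b+y_b')$. $\square$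

## 6. Coefficients of words

Lemma 4 handles $j$. For $r$ we must replace the equations $r(pg)=p\,r(g)$ and $p^{k-1}r(u)=0$. In the smallest case, suppose $h:(\mathbb V_4^\omega)^\#\to(\mathbb V_2^\omega)^\#$ is continuous, $h(0)=0$, and $h(2g_a-2g_b)=\mathbf e_a-\mathbf e_b$ for $a<b$. Nothing is given about $h$ at $g_a$. But consider a longer word
$$2g_{\alpha_1}-2g_{\alpha_2}-g_{\alpha_3}-g_{\alpha_4}-g_{\alpha_5}-g_{\alpha_6},\qquad\alpha_1<\dots<\alpha_6 .$$
Fix $\alpha_1,\alpha_2$ and let $\alpha_3,\dots,\alpha_6$ run far out through indices on which $g$ is constant modulo a finite-index $K$: since $4g=0$, the tail lies in $K$, and the word is close to $2g_{\alpha_1}-2g_{\alpha_2}$. But the word can also be close to $0$ for a different reason: $2g-g-g=0$, so if $g_{\alpha_1},g_{\alpha_3},g_{\alpha_4}$ agree mod $K$ and $g_{\alpha_2},g_{\alpha_5},g_{\alpha_6}$ agree mod $K$, the word is in $K$. The two views together should constrain $h$. The next lemma makes this precise.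

**Definition.** Let $X$ be bounded and let $(x_a^t)_{a\in\omega}$, $t=1,\dots,n$, be sequences in $X$. A set $s\subseteq\{1,\dots,n\}$ is *null* if $\sum_{t\in s}x_a^t=0$ for every $a\in\omega$. For $\alpha=(\alpha_1<\dots<\alpha_n)$ put $x(\alpha)=\sum_{t\le n}x^t_{\alpha_t}$.

For the word above, $x^1=2g$, $x^2=-2g$, $x^3=\dots=x^6=-g$ as sequences in $\mathbb V_4^\omega$. Then $\{3,4,5,6\}$, $\{1,2\}$, $\{1,3,5\}$ and the whole set are null. The empty set is always null. The use of nullity is always the same: if $s$ is null, and on some index set $Q$ each $x^t$ is constant mod $K$, then $\sum_{t\in s}x^t_{\alpha_t}\in K$ for any choice of $\alpha_t\in Q$, because modulo $K$ all $\alpha_t$ may be replaced by a single $a\in Q$.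

Let $(\mathbf e_a)_{a\in\omega}$ be the standard basis of $\mathbb V_M^\omega$, and write $z_c$ for the $c$-th coordinate of $z$.

**Lemma 5 (coefficients).** Let $h:X^\#\to(\mathbb V_M^\omega)^\#$ be continuous with $h(0)=0$, let $1\le\pi<n$, and let $\{\pi+1,\dots,n\}$ be null. Suppose there are $d_t\in\mathbb Z_M$ with
$$h\Big(\sum_{t\le\pi}x^t_{\alpha_t}\Big)=\sum_{t\le\pi}d_t\mathbf e_{\alpha_t}\qquad\text{for all }\alpha_1<\dots<\alpha_\pi. \tag{3}$$
Then there are $\gamma_1,\dots,\gamma_n\in\mathbb Z_M$ with $\gamma_t=d_t$ for $t\le\pi$, and $\sum_{t\in s}\gamma_t=0$ whenever both $s$ and its complement are null.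

Ramsey's theorem will make the coefficient of $\mathbf e_{\alpha_t}$ in $h(x(\alpha))$ a constant $\varepsilon_t$, and one is tempted to put $\gamma_t=\varepsilon_t$. This is wrong, because $h(x(\alpha))$ may have coordinates outside $\alpha$. Take $X=\mathbb V_2^\omega$ with basis $(e_a)$, $M=2$, the homomorphism $h(e_a)=\sum_{c<a}\mathbf e_c$, and the word $e_{\alpha_1}+e_{\alpha_2}$. Then $h(x(\alpha))=\sum_{\alpha_1\le c<\alpha_2}\mathbf e_c$, so $\varepsilon_1=1$ and $\varepsilon_2=0$. But $\{1,2\}$ and its complement $\emptyset$ are null, and $\varepsilon_1+\varepsilon_2=1\ne0$. The coordinates strictly between $\alpha_1$ and $\alpha_2$ are also $1$, and the proof subtracts them.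

*Proof of Lemma 5.* **Step 1: uniform coordinates.** *This step makes all relevant coordinates of $h(x(\alpha))$ depend only on the position relative to $\alpha$.* Color the $n$-sets $\alpha$ by $(h(x(\alpha))_{\alpha_t})_{t\le n}$, and the $(n+1)$-sets $\beta=\{\beta_1<\dots<\beta_{n+1}\}$ by $(h(x(\beta\setminus\{\beta_i\}))_{\beta_i})_{i\le n+1}$. Both colorings use finitely many colors, so Ramsey's theorem gives an infinite $A\subseteq\omega$ on which both are constant. If $c\notin\alpha$ has exactly $i$ elements of $\alpha$ below it, then $c=\beta_{i+1}$ in $\beta=\alpha\cup\{c\}$. So there are constants $\varepsilon_1,\dots,\varepsilon_n,\delta_0,\dots,\delta_n\in\mathbb Z_M$ such that for every $n$-set $\alpha\subseteq A$ and $c\in A$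
$$h(x(\alpha))_c=\begin{cases}\varepsilon_t&\text{if }c=\alpha_t,\\ \delta_i&\text{if }c\notin\alpha\text{ and exactly }i\text{ elements of }\alpha\text{ are}<c.\end{cases} \tag{4}$$

**Step 2: the first $\pi$ positions.** *This step shows, by sending the null tail far out, that $\varepsilon_t=d_t$ for $1\le t\le\pi$ and $\delta_i=0$ for $0\le i\le\pi$.* Fix $\alpha_1<\dots<\alpha_\pi$ and $c$ in $A$, and let $x_0=\sum_{t\le\pi}x^t_{\alpha_t}$. The map $x\mapsto h(x)_c$ is continuous into the discrete group $\mathbb Z_M$, so it is constant on $x_0+K$ for some finite-index $K\le X$. Thin $A\cap(\max(\alpha_\pi,c),\infty)$ to an infinite $A'$ on which all $x^t$ are constant mod $K$. For $\alpha_{\pi+1}<\dots<\alpha_n$ in $A'$, nullity of $\{\pi+1,\dots,n\}$ gives $\sum_{t>\pi}x^t_{\alpha_t}\in K$, so $x(\alpha)\in x_0+K$ and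
$$h(x(\alpha))_c=h(x_0)_c .$$
By (3), the right side is $d_t$ if $c=\alpha_t$ with $t\le\pi$, and $0$ if $c\notin\{\alpha_1,\dots,\alpha_\pi\}$. In the first case (4) gives $\varepsilon_t=d_t$. In the second case $\alpha_{\pi+1},\dots,\alpha_n$ are larger than $c$, so $c$ has $i\le\pi$ elements of $\alpha$ below it, and (4) gives $\delta_i=0$. By choosing $\alpha_1,\dots,\alpha_\pi,c$ in $A$ suitably, every $i\in\{0,\dots,\pi\}$ occurs.

**Step 3: a homomorphism that reads off coefficients.** *This step builds a homomorphism to $\mathbb Z_M$ that sums over selected positions $t$ and cancels the coordinates outside $\alpha$.* Let $A=\{a_0<a_1<\cdots\}$, $b_i=a_{2i}$, $b_i'=a_{2i+1}$, and let $I$ be the set of even numbers. The sum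
$$\theta(z)=\sum_{i\in I}(z_{b_i}-z_{b_i'})$$
is finite for each $z\in\mathbb V_M^\omega$, and $\theta:\mathbb V_M^\omega\to\mathbb Z_M$ is a homomorphism. Let $\alpha_t=b_{i_t}$ with $i_1<\dots<i_n$. If $i\notin\{i_1,\dots,i_n\}$, then $b_i$ and $b'_i$ are consecutive in $A$ and both outside $\alpha$, so they have the same number of elements of $\alpha$ below them, and their contributions cancel by (4). If $i=i_t$, then $b_i=\alpha_t$ contributes $\varepsilon_t$, while $b_i'\notin\alpha$ has exactly $t$ elements of $\alpha$ below it and contributes $-\delta_t$. So with $\gamma_t:=\varepsilon_t-\delta_t$,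
$$\theta(h(x(\alpha)))=\sum_{t:\ i_t\in I}\gamma_t. \tag{5}$$
By Step 2, $\gamma_t=d_t$ for $t\le\pi$.

**Step 4: null sets.** *This step makes $x(\alpha)$ small with exactly the positions in $s$ selected.* Let $s$ and its complement be null. The map $\theta\circ h$ is continuous into a discrete group and vanishes at $0$, so it vanishes on some finite-index $K\le X$. Thin $I$ to an infinite $J_1\subseteq I$, and $\omega\setminus I$ to an infinite $J_0\subseteq\omega\setminus I$, such that every $x^t$ is constant mod $K$ on $\{b_i:i\in J_1\}$ and also on $\{b_i:i\in J_0\}$ (the two constants may differ). Choose $i_1<\dots<i_n$ with $i_t\in J_1$ for $t\in s$ and $i_t\in J_0$ for $t\notin s$. By nullity, $\sum_{t\in s}x^t_{\alpha_t}\in K$ and $\sum_{t\notin s}x^t_{\alpha_t}\in K$, so $x(\alpha)\in K$. Now (5) gives $\sum_{t\in s}\gamma_t=\theta(h(x(\alpha)))=0$. $\square$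

In the example before the proof, $\varepsilon_1=\delta_1=1$ and $\varepsilon_2=\delta_2=0$, so $\gamma_1=\gamma_2=0$, as it should be.

Note that if the whole index set is null, then the complement of a null set is null, and Lemma 5 gives $\sum_{t\in s}\gamma_t=0$ for *every* null $s$.

## 7. Two words over $\mathbb V_2^\omega$ and $\mathbb V_4^\omega$

Two short computations show how the lemma does the work of Proposition 2.

**Example (in place of $r(2g)=2r(g)$).** There is no continuous $h:(\mathbb V_4^\omega)^\#\to(\mathbb V_2^\omega)^\#$ with $h(0)=0$ and $h(2g_a-2g_b)=\mathbf e_a-\mathbf e_b$ for all $a<b$, whatever the sequence $(g_a)$. Take the word with $x^1=2g$, $x^2=-2g$, $x^3=\dots=x^6=-g$, and $\pi=2$, $M=2$. Lemma 5 applies, with $\gamma_1=1$. For any two distinct $t,t'\in\{3,4,5,6\}$ the set $\{1,t,t'\}$ is null, so $\gamma_1+\gamma_t+\gamma_{t'}=0$. Comparing $\{1,t,t'\}$ with $\{1,t,t''\}$ shows $\gamma_{t'}=\gamma_{t''}$, so $\gamma_3=\dots=\gamma_6=\sigma$, and $1+2\sigma=0$ in $\mathbb Z_2$. This is absurd.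

**Example (in place of "$j$ preserves orders").** There is no continuous $h:(\mathbb V_2^\omega)^\#\to(\mathbb V_4^\omega)^\#$ with $h(0)=0$ and $h(b_a-b_l)=\mathbf e_a-\mathbf e_l$ for $a<l$, where $(b_a)$ is the standard basis of $\mathbb V_2^\omega$. Take $x^1=b$, $x^2=x^3=x^4=-b$, $\pi=2$, $M=4$. The sets $\{3,4\}$, $\{1,2,3,4\}$, $\{1,3\}$, $\{1,4\}$ are null. So $\gamma_1=1$, $\gamma_3=\gamma_4=-1$ and $\gamma_3+\gamma_4=0$, that is, $-2=0$ in $\mathbb Z_4$. This is absurd.

## 8. Proof of Theorem A

(iii)⇒(i). If $f_{p,k}(G)\ge\kappa$, choose $\kappa$ of the summands $\mathbb Z_{p^k}$; they form a direct summand isomorphic to $\mathbb V_{p^k}^\kappa$, which is a retract as remarked in Section 3. (Conversely, if $\mathbb V_{p^k}^\kappa$ is a direct summand, then $f_{p,k}(G)\ge\kappa$ by additivity of $f_{p,k}$, so the two forms of (iii) agree.)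

(i)⇒(ii). Let $j$ be the homeomorphism onto the retract, and $r$ the retraction followed by $j^{-1}$.

(ii)⇒(iii). Let $q=p^k$ and let $j,r$ be as in (ii). Suppose for contradiction that $\lambda:=f_{p,k}(G)<\kappa$. Replace $j$ by $j-j(0)$ and $r$ by $r(\,\cdot+j(0))$. These are continuous, the composition is still the identity, and now $j(0)=0$, hence also $r(0)=r(j(0))=0$. Let $(e_\xi)_{\xi<\kappa}$ be the standard basis of $\mathbb V_q^\kappa$, and let $N\ge2$ with $NG=0$. Write $G=G_1\oplus G'$ with $G_1\cong\bigoplus_\lambda\mathbb Z_q$ and $G'$ a direct sum of cyclic groups of prime power orders $\ne p^k$. Let $\pi_1:G\to G_1$ be the projection.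

**Step 1: differences inside $G'$.** *This step finds infinitely many basis vectors on whose differences $j$ has the form $y_a-y_b$ with $y_a\in G'$. It is where $\lambda<\kappa$ is used.* Let $\mu=\lambda^+$ if $\lambda$ is infinite, and $\mu=\omega$ if $\lambda$ is finite. Then $\mu\le\kappa$ is a regular cardinal and $|G_1|<\mu$. Put $B_{-1}=\mu$. Given $B_{i-1}\subseteq\mu$ of size $\mu$, let $\xi_i=\min B_{i-1}$. The map $\eta\mapsto\pi_1j(e_{\xi_i}-e_\eta)$ on $B_{i-1}\setminus\{\xi_i\}$ takes fewer than $\mu$ values. Since $\mu$ is regular, it is constant, with value $v_i$ say, on some $B_i\subseteq B_{i-1}\setminus\{\xi_i\}$ of size $\mu$. Then $\xi_0<\xi_1<\cdots$, and since $\xi_b\in B_{b-1}\subseteq B_a$ for $a<b$,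
$$\pi_1j(e_{\xi_a}-e_{\xi_b})=v_a\qquad(a<b<\omega).$$

Let $D(a,b)=j(e_{\xi_a}-e_{\xi_b})$. It has $(*)$: for a finite-index $K\le G$, continuity at $0$ gives a finite-index $L\le\mathbb V_q^\kappa$ with $j(L)\subseteq K$, and any infinite $A$ contains $a<b$ with $e_{\xi_a}-e_{\xi_b}\in L$. By Lemma 4 there are an infinite $A$ and $y_a$ with $D(a,b)=y_a-y_b$ for $a<b$ in $A$. Taking $a=\min A$, we get $\pi_1(y_b)=\pi_1(y_a)-v_a$ for all $b>a$ in $A$, so $\pi_1(y_b)$ is constant on $A\setminus\{\min A\}$. Drop $\min A$, and subtract from all $y_a$ a fixed $y_{a'}$ with $a'$ in the remaining set. The differences do not change, and now $\pi_1(y_a)=0$, i.e. $y_a\in G'$, for all $a\in A$.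

**Step 2: independence.** *This step makes the $y_a$ independent of a common order $m$, so that a homomorphism can be prescribed on them.* Thin $A$ so that for each of the finitely many divisors $d$ of $N$ the map $a\mapsto dy_a$ is constant or injective on $A$. Subtract $y_{\min A}$ from all $y_a$; again differences do not change and $y_a\in G'$, and now "constant" means "zero". Let $m$ be the gcd of all $d\mid N$ with $dy_a=0$ for all $a\in A$; the number $N$ is one such $d$. As $m$ is an integer combination of these $d$, we have $my_a=0$ on $A$. For a prime $\ell\mid m$, the number $m/\ell$ divides $N$ and does not kill all $y_a$, since otherwise $m\mid m/\ell$. So $a\mapsto(m/\ell)y_a$ is injective on $A$.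

Choose $a_0<a_1<\cdots$ in $A$ such that for every $i$ and every prime $\ell\mid m$
$$(m/\ell)y_{a_i}\notin W_i:=\langle y_{a_0},\dots,y_{a_{i-1}}\rangle .$$
This is possible: $W_i$ is finite, so injectivity excludes only finitely many indices for each of the finitely many $\ell$. In particular $(m/\ell)y_{a_i}\ne0$, so $y_{a_i}$ has order $m$. Moreover $\langle y_{a_i}\rangle\cap W_i=0$, because a nonzero subgroup of the cyclic group $\langle y_{a_i}\rangle$ of order $m$ contains a subgroup of prime order $\ell$, which is generated by $(m/\ell)y_{a_i}$. Rename $y_i:=y_{a_i}$ and $b_i:=e_{\xi_{a_i}}$. Then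
$$j(b_i-b_l)=y_i-y_l\ \ (i<l),\qquad y_i\in G',\qquad\langle y_i:i\in\omega\rangle=\bigoplus_i\langle y_i\rangle,\qquad\mathrm{ord}(y_i)=m. \tag{6}$$

**Step 3: $m$ divides $q$.** *This step replaces the equation $qy=0$, which was immediate for a homomorphism $j$.* The homomorphism $\bigoplus_i\langle y_i\rangle\to\bigoplus_\omega\mathbb Q/\mathbb Z$ that sends $y_i$ to $1/m$ in coordinate $i$ extends to $G$, since the target is divisible. Its image is killed by $N$, so it lies in $\bigoplus_\omega\frac1N\mathbb Z/\mathbb Z$, which is isomorphic to $\mathbb V_N^\omega$ by $\frac1N\mapsto1$ in each coordinate. As $\frac1m=\frac{N/m}{N}$, we obtain a homomorphism $\psi:G\to\mathbb V_N^\omega$ with $\psi(y_i)=\frac Nm\mathbf e_i$.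

Apply Lemma 5 with $X=\mathbb V_q^\kappa$, $h=\psi\circ j$, $M=N$, $\pi=2$, $n=q+2$ and
$$x_a^1=b_a,\qquad x_a^t=-b_a\quad(2\le t\le q+2).$$
The set $\{3,\dots,q+2\}$ is null, since $qb_a=0$. By (6), $h(x^1_{\alpha_1}+x^2_{\alpha_2})=\frac Nm\mathbf e_{\alpha_1}-\frac Nm\mathbf e_{\alpha_2}$, so (3) holds with $d_1=\frac Nm$, $d_2=-\frac Nm$, and $\gamma_1=\frac Nm$. Also $\{1,2\}$ is null, so the whole index set is null and every null set gives a relation. For $t\ge3$ the set $\{1,t\}$ is null, so $\gamma_t=-\gamma_1$. The set $\{3,\dots,q+2\}$ is null, so $0=\sum_{t\ge3}\gamma_t=-q\gamma_1$. Thus $N$ divides $qN/m$, that is, $m\mid q$.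

**Step 4: the contradiction.** *This step replaces $r(pg)=p\,r(g)$ and $p^{k-1}r(u)=0$.* By Step 3, $qy_i=0$, and $y_i\in G'$. Lemma 1 gives
$$y_i=u_i+pg_i,\qquad u_i,g_i\in G,\qquad p^{k-1}u_i=0.$$
Let $\rho:\mathbb V_q^\kappa\to\mathbb V_q^\omega$ be the homomorphism with $\rho(b_i)=\mathbf e_i$ that kills all other $e_\xi$, and put $h=\rho\circ r:G^\#\to(\mathbb V_q^\omega)^\#$. It is continuous and $h(0)=0$. Since $r(y_i-y_l)=r(j(b_i-b_l))=b_i-b_l$,
$$h(y_i-y_l)=\mathbf e_i-\mathbf e_l\qquad(i<l).$$
Apply Lemma 5 with $X=G$, $M=q$, $\pi=2$, and the following sequences: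

* $x_a^1=y_a$ and $x_a^2=-y_a$;
* then $p^{k-1}$ positions, called *$u$-positions*, with $x_a^t=-u_a$;
* then $(p+1)N$ positions, called *$g$-positions*, with $x_a^t=-g_a$.

The set of all $u$-positions is null, since $p^{k-1}u_a=0$. The set of all $g$-positions is null, since $Ng_a=0$. So $\{3,\dots,n\}$ is null, and with $\{1,2\}$ the whole index set is null; hence every null set gives a relation. Since (3) holds with $d_1=1$, $d_2=-1$, we have $\gamma_1=1\in\mathbb Z_q$.

Let $t$ be a $u$-position and $S$ a set of $p$ $g$-positions. Then $\{1,t\}\cup S$ is null, because $y_a-u_a-pg_a=0$. So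
$$\gamma_1+\gamma_t+\sum_{t'\in S}\gamma_{t'}=0. \tag{7}$$
There are at least $p+1$ $g$-positions. Given two of them, choose $S$ containing the first and not the second, and compare (7) for $S$ with (7) for the set in which the first is exchanged for the second. The two $\gamma$'s are equal. So all $\gamma$'s at $g$-positions equal one $\sigma$. By (7), all $\gamma$'s at $u$-positions then equal one $\tau$, and
$$\gamma_1+\tau+p\sigma=0.$$
The set of all $u$-positions is null, so $p^{k-1}\tau=0$ in $\mathbb Z_{p^k}$, which means $\tau\in p\,\mathbb Z_{p^k}$. Hence $1=\gamma_1=-\tau-p\sigma\in p\,\mathbb Z_{p^k}$, a contradiction. $\square$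

This also completes the proof of Corollary B. For $G=\mathbb V_4^\omega$, $p=2$, $k=1$, we have $G_1=0$, Step 3 says $y_i$ has order dividing $2$, and in Step 4 we have $y_i=2g_i$, $u_i=0$; the contradiction is $1=-2\sigma=0$ in $\mathbb Z_2$, as in Section 7.

## 9. Proof of Theorem C

Let $G,H$ be infinite bounded groups. We prove 1⇒2⇒3⇒4⇒5⇒3 and 4⇒1.

**1⇒2.** *A whole space is a retract of itself.* So a homeomorphism $G^\#\cong H^\#$ gives 2.

**2⇒3.** *Here Theorem A enters.* Let $\kappa$ be infinite with $f_{p,k}(G)\ge\kappa$. Then the identity of $(\mathbb V_{p^k}^\kappa)^\#$ factors continuously through $G^\#$. By 2, the identity of $G^\#$ factors continuously through $H^\#$. Composing, the identity of $(\mathbb V_{p^k}^\kappa)^\#$ factors continuously through $H^\#$, and Theorem A gives $f_{p,k}(H)\ge\kappa$. The same holds with $G$ and $H$ exchanged. So if one of $f_{p,k}(G),f_{p,k}(H)$ is infinite, so is the other, and each is at least the other.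

**3⇒4.** *We split off the finite multiplicities.* Let $S=\bigoplus\mathbb V_{p^k}^{f_{p,k}(G)}$, over those $(p,k)$ with $f_{p,k}(G)$ infinite. By 3 the same sum is obtained from $H$. Since $G$ and $H$ are bounded, only finitely many $f_{p,k}$ are nonzero, so the remaining summands of $G$ and of $H$ form finite groups $F_1$ and $F_2$.

**4⇒5.** *The group $S$ is the common subgroup.* It is isomorphic to a finite-index subgroup of both.

**5⇒3.** *We compute how (1) changes on a finite-index subgroup.* Let $L\le G$ have finite index. Multiplication by $p^i$ induces a surjection $G/L\to p^iG/p^iL$, so $p^iL$ has finite index in $p^iG$. Since $(p^iL)[p]=p^iL\cap(p^iG)[p]$, also $(p^iL)[p]$ has finite index in $(p^iG)[p]$. Put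
$$P=(p^{k-1}G)[p]\supseteq Q=(p^kG)[p],\qquad P'=(p^{k-1}L)[p]\supseteq Q'=(p^kL)[p].$$
Counting $\dim_{\mathbb F_p}P/Q'$ in two ways gives
$$\dim P/Q+\dim Q/Q'=\dim P/P'+\dim P'/Q',$$
where $\dim Q/Q'$ and $\dim P/P'$ are finite. By (1), $f_{p,k}(G)=\dim P/Q$ and $f_{p,k}(L)=\dim P'/Q'$, so these are equal or both finite. Apply this to finite-index subgroups $L\le G$ and $L'\le H$ with $L\cong L'$: if one of $f_{p,k}(G)$, $f_{p,k}(H)$ is infinite, then it equals $f_{p,k}(L)=f_{p,k}(L')$, which is therefore infinite and equals the other.

**4⇒1.** *Lemma 3 absorbs the finite factors.* Let $G\cong S\times F_1$ and $H\cong S\times F_2$. Since $G$ is infinite, $S$ is infinite; it is also bounded. So some $f_{p,k}(S)$ is infinite, and $S\cong S\times V$ with $V=\mathbb V_{p^k}^\omega$. By (F3) and Lemma 3,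
$$G^\#\cong S^\#\times V^\#\times F_1\cong S^\#\times V^\#\cong S^\#,$$
and likewise $H^\#\cong S^\#$. So $G$ and $H$ are Bohr-homeomorphic. $\square$
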